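\title{Cuntz semigroup classification of continuous fields of simple AI-algebras over one-dimensional spaces}


\begin{abstract}
We prove that separable unital continuous fields of simple AI-algebras over $[0,1]$ are classified by the Cuntz semigroup together with the class of the unit and the action of $\operatorname{Cu}(C([0,1]))$: every isomorphism of these invariants lifts to an isomorphism of fields. The base may be any compact metrizable space of dimension at most one, the fibers may be any AI-algebras all of whose ideals have trivial $K_1$-group, and the lift is unique up to approximate unitary equivalence. The lift is a continuous selection from the sets of fiberwise lifts, obtained from Michael's theorem. The main ingredient is a homotopy lemma with universal constants for a unitary that almost commutes with a positive contraction; it is proved by turning the homotopy problem in $D$ into a problem of unitary equivalence in $C(\mathbb T,D)$.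
\end{abstract}

\section{Introduction}\label{sec:intro}

For positive elements $a,b$ of a C*-algebra write $a\precsim b$ if $r_nbr_n^*\to a$ for some sequence $(r_n)$, and $a\sim b$ if $a\precsim b$ and $b\precsim a$. The \emph{Cuntz semigroup} $\operatorname{Cu}(A)$ is the set of classes $[a]$ of positive elements of $A\otimes\mathcal K$, ordered by $\precsim$, with $[a]+[b]=[a\oplus b]$. For $A=\mathbb C$ the class of a positive compact operator is its rank, and in general $[a]$ plays the role of a rank. It is available when projections are scarce. The endomorphisms $f\mapsto f$ and $f\mapsto f(0)1$ of $C([0,1])$ cannot be told apart by equivalence classes of projections in matrix algebras, which are determined by their rank; but the first fixes the class of the function $t$, and the second sends it to $0$. By an \emph{isomorphism} of Cuntz semigroups we mean an additive order isomorphism.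

Let $X$ be a compact metrizable space. A \emph{$C(X)$-algebra} is a C*-algebra $A$ with a unital $*$-homomorphism from $C(X)$ to the center of the multiplier algebra $M(A)$. Its \emph{fiber} at $x$ is $A_x=A/C_0(X\setminus\{x\})A$, and $a_x$ denotes the image of $a\in A$ in $A_x$. The algebra $A$ is a \emph{continuous field} if $x\mapsto\|a_x\|$ is continuous for every $a\in A$, and an isomorphism of continuous fields is a $C(X)$-linear $*$-isomorphism. Multiplication $C(X)\otimes A\to A$ is a $*$-homomorphism, and after tensoring with $\mathcal K\otimes\mathcal K\cong\mathcal K$ it induces an action of $\operatorname{Cu}(C(X))$ on $\operatorname{Cu}(A)$. For $f\in C(X)_+$ and $a\in(A\otimes\mathcal K)_+$ it is given by $[f]\cdot[a]=[fa]$, and this is all we shall use. A map $\phi:\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ \emph{preserves the action} if $\phi(\xi\cdot s)=\xi\cdot\phi(s)$ for all $\xi\in\operatorname{Cu}(C(X))$ and $s\in\operatorname{Cu}(A)$. A homomorphism $\alpha:A\to B$ \emph{lifts} $\phi$ if $\operatorname{Cu}(\alpha)=\phi$.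

The action tells over which part of $X$ a class lives, and an invariant of fields must contain this information. For $A=B=C([0,1])$ the flip $t\mapsto1-t$ induces an automorphism of $\operatorname{Cu}(A)$ that fixes $[1]$ and moves $[t]$, whereas the only $C([0,1])$-linear automorphism of $A$ is the identity. The class of the unit is needed as well: $C([0,1])$ and $M_2(C([0,1]))$ have the same stabilization, hence the same Cuntz semigroup with the same action.

An \emph{interval algebra} is a finite direct sum of matrix algebras over $C([0,1])$, and an \emph{AI-algebra} is the inductive limit of a sequence of interval algebras. A continuous field \emph{of} AF-algebras, or \emph{of} simple AI-algebras, is one whose fibers are of this kind; nothing is required of the algebra $A$ itself. A theorem of Dadarlat, Elliott and Niu, rephrased in terms of the Cuntz semigroup, says the following: if $A,B$ are separable unital continuous fields of AF-algebras over $[0,1]$, then every isomorphism $\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ that preserves the action and sends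 $[1_A]$ to $[1_B]$ lifts to an isomorphism of fields. It is asked in \cite{Thesis} whether unital continuous fields of simple AI-algebras over $[0,1]$ can be classified by the Cuntz semigroup together with the action of $\operatorname{Cu}(C([0,1]))$. We read this question on the model of the theorem just quoted:

\begin{quote}
\emph{Let $A,B$ be separable unital continuous fields of simple AI-algebras over $[0,1]$. Does every isomorphism $\phi:\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ that preserves the action of $\operatorname{Cu}(C([0,1]))$ and satisfies $\phi[1_A]=[1_B]$ lift to an isomorphism of continuous fields?}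
\end{quote}

The answer is yes, over a larger class of bases and for a class of fibers that contains both the simple AI and the AF case. Recall that a unital C*-algebra has \emph{stable rank one} if its invertible elements are dense, and a nonunital one if its unitization does.

\begin{definition}\label{def:noK1}
A C*-algebra $D$ has \emph{no $K_1$-obstructions} if it has stable rank one and $K_1(I)=0$ for every closed two-sided ideal $I$ of $D$.
\end{definition}

AI-algebras have stable rank one and trivial $K_1$, because interval algebras do and both properties pass to inductive limits. Hence simple AI-algebras have no $K_1$-obstructions. Neither have AF-algebras, since their ideals are AF; and they are AI-algebras, because each connecting map $F_n\to F_{n+1}$ between finite-dimensional algebras factors through $F_n\otimes C([0,1])$, by inclusion as constants followed by evaluation at a point. The algebra $C([0,1])$ is excluded by its ideal $C_0((0,1))$.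

\begin{theorem}\label{thm:main}
Let $X$ be a compact metrizable space with $\dim X\le1$. Let $A,B$ be separable unital continuous fields over $X$ whose fibers are AI-algebras with no $K_1$-obstructions.
\begin{enumerate}
\item[(1)] If $\phi:\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ is an isomorphism that preserves the action of $\operatorname{Cu}(C(X))$ and satisfies $\phi[1_A]=[1_B]$, then there is a $C(X)$-linear $*$-isomorphism $\alpha:A\to B$ with $\operatorname{Cu}(\alpha)=\phi$.
\item[(2)] If $\alpha,\beta:A\to B$ are $C(X)$-linear $*$-isomorphisms with $\operatorname{Cu}(\alpha)=\operatorname{Cu}(\beta)$, then there are unitaries $u_n\in B$ with $u_n\alpha(a)u_n^*\to\beta(a)$ for all $a\in A$.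
\end{enumerate}
\end{theorem}

For $X=[0,1]$ and AF fibers, part (1) is the statement of Dadarlat, Elliott and Niu above. For $X=[0,1]$ and simple AI fibers it answers the question.

\begin{corollary}\label{cor:main}
Let $A,B$ be separable unital continuous fields of simple AI-algebras over $[0,1]$. Every isomorphism $\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ that preserves the action of $\operatorname{Cu}(C([0,1]))$ and the class of the unit lifts to an isomorphism of continuous fields. Hence $A\cong B$ as continuous fields if and only if $(\operatorname{Cu}(A),[1_A])\cong(\operatorname{Cu}(B),[1_B])$ compatibly with the action.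
\end{corollary}

The forward implication in the last sentence is functoriality: a $C(X)$-linear isomorphism induces an isomorphism of Cuntz semigroups that preserves the action and the unit class.

\subsection*{Strategy}
When $X$ is a point, the theorem is the classification of unital AI-algebras by the Cuntz semigroup (Proposition~\ref{prop:fiber}). In general the action lets $\phi$ descend to isomorphisms $\phi_x:\operatorname{Cu}(A_x)\to\operatorname{Cu}(B_x)$, so the set $F(x)$ of isomorphisms $A_x\to B_x$ inducing $\phi_x$ is nonempty for every $x$. One therefore expects a positive answer, provided that $\alpha_x\in F(x)$ can be chosen continuously in $x$. This is the difficulty, since elements of $F(x)$ are unique only up to approximate unitary equivalence. Over $[0,1]$ one would build an approximate choice from local ones on consecutive intervals, join them at the endpoints by paths in $F(x)$, and then improve the approximation again and again. For the improvements to converge, two elements of $F(x)$ that are close must be joined by a path that stays close,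 \emph{with estimates independent of $x$}. Michael's selection theorem over a base of dimension at most one carries out this scheme. What it demands reduces to a statement about a single algebra $D$: a unitary that almost commutes with the image of an interval algebra is joined to $1$ through such unitaries, with constants that do not depend on $D$ (Lemma~\ref{lem:homE}). Section~\ref{sec:idea} explains the idea of its proof.

\subsection*{Use of the hypotheses}
The condition $\dim X\le1$ enters through Michael's theorem and through a decomposition of $X$ into closed pieces with zero-dimensional overlaps (Lemma~\ref{lem:cover}). The condition on $K_1$ of ideals enters only through the connectedness of unitary groups of hereditary subalgebras (Lemma~\ref{lem:U}). Continuity of the fields is used to discard zero fibers and to embed $A$ and $B$ in $C(X,\mathcal O_2)$, which places all fibers in one metric space. Remarks~\ref{rem:compfails} and \ref{rem:srfails} show that two intermediate results fail without the hypotheses on dimension and $K_1$. We make no claim that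 these hypotheses are necessary for Theorem~\ref{thm:main} itself.

\section{The idea: a path of unitaries is a trivialization of a loop}\label{sec:idea}

Let $D$ be unital, $U(D)$ its unitary group, $h\in D$ a positive contraction and $u\in U(D)$ a unitary commuting with $h$. We want a path from $1$ to $u$ through unitaries that commute with $h$, at least approximately. If $h$ has finite spectrum with spectral projections $p_1,\dots,p_n$, then $u=\sum_ip_iup_i$, and it is enough that each $U(p_iDp_i)$ be connected. The generator $t$ of an interval algebra, however, may be sent to an element with spectrum $[0,1]$, and then there are no spectral projections along which to cut. The following observation replaces the cutting. Let $\mathbb T=[0,1]/(0\sim1)$.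

\begin{proposition}\label{prop:loop}
Let $h=h^*\in D$ and $u\in U(D)$ commute, and let $(w_t)_{t\in[0,1]}$ be any path in $U(D)$ from $1$ to $u$. Then $k_t=w_thw_t^*$ defines an element $k\in C(\mathbb T,D)$, and the following are equivalent:
\begin{enumerate}
\item[(i)] there is a path $(u_t)$ in $U(D)$ from $1$ to $u$ with $u_th=hu_t$ for all $t$;
\item[(ii)] there is a unitary $v\in C(\mathbb T,D)$ with $v_tk_tv_t^*=h$ for all $t$.
\end{enumerate}
\end{proposition}

\begin{proof}
We have $k_0=h=uhu^*=k_1$. Given (i), put $v_t=u_tw_t^*$; then $v_0=1=v_1$ and $v_tk_tv_t^*=u_thu_t^*=h$. Given (ii), the unitary $v_0$ commutes with $h$ because $k_0=h$. Put $u_t=v_0^*v_tw_t$. Then $u_0=1$, $u_1=v_0^*v_1u=u$, and $u_thu_t^*=v_0^*v_tk_tv_t^*v_0=v_0^*hv_0=h$.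
\end{proof}

\begin{example}\label{ex:mobius}
Let $D=M_2$, $h=e_{11}$, $u=-1$, and let $w_t=R_{\pi t}$, where $R_\theta$ is the rotation by the angle $\theta$. This path is a bad choice: $k_t$ is the projection onto the line spanned by $(\cos\pi t,\sin\pi t)$, and $k_{1/2}=e_{22}$ is orthogonal to $h$. The vector $(\cos\pi t,\sin\pi t)$ returns to its negative, but $e^{-i\pi t}(\cos\pi t,\sin\pi t)$ closes up. Accordingly $v_t=e^{i\pi t}R_{-\pi t}$ is a loop with $v_tk_tv_t^*=h$, and the corrected path is $u_t=v_tw_t=e^{i\pi t}1$.
\end{example}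

\begin{example}\label{ex:torus}
Let $S$ be the unit circle with coordinate $z$, let $D=M_2(C(S))$, $p=e_{11}$ and $u=\operatorname{diag}(z,\bar z)$. The path $w_t=\operatorname{diag}(z,1)R_\theta\operatorname{diag}(1,\bar z)R_\theta^*$ with $\theta=\pi(1-t)/2$ joins $1$ to $u$. But no path $(u_t)$ from $1$ to $u$ satisfies $\|[u_t,p]\|<1$ for all $t$. Indeed, $\|(1-p)u_tp\|$ and $\|(1-p)u_t^*p\|$ would be less than $1$, so $(pu_tp)^*(pu_tp)=p-pu_t^*(1-p)u_tp$ would be invertible in $pDp=C(S)$, and $pu_tp$ would be a path of invertible functions from $1$ to $z$, which have different winding numbers. In terms of the loop: the projection $k_t=w_tpw_t^*$ in $C(\mathbb T,D)$ is not Murray--von Neumann equivalent to the constant $p$. If $s^*s=k$ and $ss^*=p$, then $s_tw_tp$ is a path of unitaries in $C(S)$ from $s_0$ to $s_0z$, which is again impossible. The obstruction is $K_1(pDp)\ne0$.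
\end{example}

Proposition~\ref{prop:loop} moves the problem to the algebra $C(\mathbb T,D)$: is $k$ approximately unitarily equivalent to the constant $h$? In an algebra of stable rank one this is decided, with a universal constant, by the Cuntz classes of the cut-downs $(k-s)_+$ and $(h-s)_+$ (Theorem~\ref{thm:CE}). At each point of $\mathbb T$ these classes agree. So two facts are needed when $D$ has no $K_1$-obstructions: Cuntz comparison in $C(\mathbb T,D)$ is decided pointwise (Section~\ref{sec:comp}), and $C(\mathbb T,D)$ has stable rank one (Section~\ref{sec:sr}).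

\section{Preliminaries}\label{sec:prelim}

\subsection{Cuntz comparison}
We identify $A$ with $A\otimes e_{11}\subset A\otimes\mathcal K$ and write $\operatorname{her}(b)=\overline{bAb}$ for the hereditary subalgebra generated by $b\ge0$. In $\operatorname{Cu}(A)$ every increasing sequence has a supremum, and $x\ll y$ means that $y\le\sup_ny_n$ with $(y_n)$ increasing implies $x\le y_n$ for some $n$. Addition preserves suprema and $\ll$. One has $[(a-\varepsilon)_+]\ll[a]$ and $[a]=\sup_{\varepsilon>0}[(a-\varepsilon)_+]$. A \emph{Cu-morphism} preserves $0$, addition, order, suprema of increasing sequences and $\ll$; isomorphisms and the maps induced by $*$-homomorphisms are Cu-morphisms \cite{CEI}. An element $x$ is \emph{compact} if $x\ll x$; the class of a projection $p$ is compact since $p\sim(p-\frac12)_+$. We use freely that $v^*v\sim vv^*$, that $[a+b]\le[a]+[b]$, that $a\precsim b$ if $0\le a\le b$ or $a\in\operatorname{her}(b)_+$, and that $f(a)\sim g(a)$ if $f,g\ge0$ are continuous, vanish at $0$ and have the same zeros.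

\begin{lemma}\label{lem:Ror}
Let $a,b\in A_+$ and $\varepsilon>0$.
\begin{enumerate}
\item[(a)] If $\|a-b\|<\varepsilon$, then $(a-\varepsilon)_+=dbd^*$ for a contraction $d\in A$.
\item[(b)] If $a\precsim b$, there is $v\in\overline{bA}$ with $v^*v=(a-\varepsilon)_+$ and $vv^*\in\operatorname{her}(b)$.
\item[(c)] If $x=x^*$ lies in the unitization of $A$, $x_+\in A$ and $x\le b$, then $x_+\precsim b$.
\item[(d)] If $\|a-b\|\le\delta$, then $(a-s-\delta)_+\precsim(b-s)_+$ for all $s\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (a) and (b) see \cite{Rordam92}; in (b), $vv^*\in\operatorname{her}(b)$ forces $v\in\overline{bA}$. For (c), $x_+\sim x_+^2=x_+^{1/2}xx_+^{1/2}\le x_+^{1/2}bx_+^{1/2}\precsim b$. For (d), apply (c) to $a-s-\delta\le b-s\le(b-s)_+$.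
\end{proof}

\begin{lemma}\label{lem:her}
Let $H\subset C$ be a hereditary subalgebra. Then $\operatorname{Cu}(H)\to\operatorname{Cu}(C)$ is an order embedding. If $H=pCp$ for a projection $p$, the image is $\{x:x\le\sup_nn[p]\}$.
\end{lemma}

\begin{proof}
Let $a,b\in(H\otimes\mathcal K)_+$ with $a\precsim b$ in $C\otimes\mathcal K$, and let $v$ be as in Lemma~\ref{lem:Ror}(b). Since $v^*v$ and $vv^*$ lie in the hereditary subalgebra $H\otimes\mathcal K$, so does $v$, and $(a-\varepsilon)_+\sim vv^*\precsim b$ in $H\otimes\mathcal K$. For the second claim let $c\in\mathcal K$ be strictly positive. Then $[p\otimes c]=\sup_nn[p]$ and $\operatorname{her}(p\otimes c)=pCp\otimes\mathcal K$, so the image is contained in the set described. If $a\precsim p\otimes c$, then each $[(a-1/n)_+]$ is in the image by Lemma~\ref{lem:Ror}(b). The preimages increase, and their supremum is mapped to $[a]$.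
\end{proof}

The same argument, for the hereditary subalgebra $A$ of $A\otimes\mathcal K$, shows that comparison of elements of $A_+$ is the same in $A$ and in $A\otimes\mathcal K$.

\begin{lemma}[cf.\ \cite{CRS}]\label{lem:quot}
Let $A$ be separable, $I\subset A$ an ideal with quotient map $\pi$, and $a,b\in(A\otimes\mathcal K)_+$. Then $\pi(a)\precsim\pi(b)$ if and only if $[a]\le[b]+[c]$ for some $c\in(I\otimes\mathcal K)_+$.
\end{lemma}

\begin{proof}
For ``if'' apply $\operatorname{Cu}(\pi)$. Conversely let $c$ be strictly positive in $I\otimes\mathcal K$, so that $[d]\le[c]$ for all $d\in(I\otimes\mathcal K)_+$. Given $\varepsilon>0$ choose $r$ with $\|\pi(a)-\pi(rbr^*)\|<\varepsilon$. Then $d=(a-rbr^*-\varepsilon)_+$ lies in $I\otimes\mathcal K$ and $a-\varepsilon\le rbr^*+d$. By Lemma~\ref{lem:Ror}(c), $[(a-\varepsilon)_+]\le[b]+[d]\le[b]+[c]$. Let $\varepsilon\to0$.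
\end{proof}

Unital homomorphisms $\sigma,\rho:D\to C$ are \emph{approximately unitarily equivalent} if for every finite $G\subset D$ and $\varepsilon>0$ there is $u\in U(C)$ with $\|u\sigma(g)u^*-\rho(g)\|<\varepsilon$ for $g\in G$. For separable $D$ this means that $u_n\sigma(\cdot)u_n^*\to\rho$ pointwise for some sequence $(u_n)$.

\begin{lemma}\label{lem:limit}
Let $\lambda_n,\lambda:D\to C$ be $*$-homomorphisms with $\lambda_n\to\lambda$ pointwise and $\operatorname{Cu}(\lambda_n)=\psi$ for all $n$. Then $\operatorname{Cu}(\lambda)=\psi$. In particular, approximately unitarily equivalent homomorphisms on a separable algebra induce the same map on $\operatorname{Cu}$.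
\end{lemma}

\begin{proof}
The stabilized maps also converge pointwise. For $a\in(D\otimes\mathcal K)_+$, $\varepsilon>0$ and large $n$, Lemma~\ref{lem:Ror}(a) gives $[(\lambda(a)-\varepsilon)_+]\le[\lambda_n(a)]=\psi[a]$ and $\psi[(a-\varepsilon)_+]=[(\lambda_n(a)-\varepsilon)_+]\le[\lambda(a)]$. Let $\varepsilon\to0$. The last claim follows because $uau^*\sim a$.
\end{proof}

\subsection{Unitaries and stable rank one}

\begin{lemma}\label{lem:SP}
Let $C$ be unital.
\begin{enumerate}
\item[(a)] Unitaries $v,v'$ with $\|v-v'\|<2$ are joined by a path of unitaries all of whose points are within $\|v-v'\|$ of both $v$ and $v'$.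
\item[(b)] If $v$ is unitary and $\|y-v\|\le\kappa<1$, then $y$ is invertible, the spectrum of $|y|$ lies in $[1-\kappa,1+\kappa]$, and the unitary part $y|y|^{-1}$ is within $2\kappa$ of $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $v\exp(t\log(v^*v'))$ and use $|e^{it\theta}-1|\le|e^{i\theta}-1|$ for $|\theta|\le\pi$, $0\le t\le1$. (b) We have $\|v^*y-1\|<1$, and $(1-\kappa)\|\xi\|\le\|y\xi\|\le(1+\kappa)\|\xi\|$ in a faithful representation. Finally $\|y|y|^{-1}-v\|\le\|1-|y|\|+\|y-v\|\le2\kappa$.
\end{proof}

By (a), the identity component $U_0(C)$ consists of the finite products of exponentials $e^{ih}$, $h=h^*\in C$. We use the following facts.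

\begin{enumerate}
\item[(S1)] \cite{Brown,Rieffel83,Rieffel87} Stable rank one passes to ideals and unitizations, and $C$ has stable rank one if and only if $C\otimes\mathcal K$ has. A full hereditary subalgebra of a separable C*-algebra is stably isomorphic to it. If $C$ is unital of stable rank one, then $U(C)/U_0(C)\cong K_1(C)$.
\item[(S2)] \cite{Pedersen,Rordam88} If $C$ is unital of stable rank one, $y\in C$ has polar decomposition $y=w|y|$ in $C^{**}$ and $\eta>0$, there is $U\in U(C)$ with $U(|y|-\eta)_+=w(|y|-\eta)_+$. (The right side equals $yg(|y|)$ with $g(t)=(t-\eta)_+/t$, so $w$ may be computed in any von Neumann algebra containing $y$.)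
\item[(S3)] Let $C$ have stable rank one. Then $x+z\ll y+z$ in $\operatorname{Cu}(C)$ implies $x\le y$ \cite[Thm 4.3]{RW}. Compact elements of $\operatorname{Cu}(C)$ are classes of projections in $C\otimes\mathcal K$ \cite{CEI,BC}, and Cuntz equivalent projections are Murray--von Neumann equivalent.
\end{enumerate}

Compact elements therefore cancel: if $c\ll c$ and $x+c\le y+c$, then $x'+c\ll y+c$ for every $x'\ll x$, so $x'\le y$, and $x$ is a supremum of such $x'$.

If $C$ is separable and $H\subset C\otimes\mathcal K$ is hereditary, then $H$ is full in an ideal $I\otimes\mathcal K$, with $I$ an ideal of $C$, so $H\otimes\mathcal K\cong I\otimes\mathcal K$ by (S1). Thus $K_1(H)\cong K_1(I)$, and $H$ has stable rank one if $C$ has. In particular corners of separable algebras of stable rank one have stable rank one.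

\begin{lemma}\label{lem:U}
Let $D$ be separable with no $K_1$-obstructions. Let either $H\subset D\otimes\mathcal K$ be hereditary and $1$ the unit of $M(D\otimes\mathcal K)$, or $D$ be unital, $H\subset D$ hereditary and $1=1_D$. Then $\mathbb C1+H$ has stable rank one and connected unitary group, and each of its unitaries is a finite product of exponentials $e^{ih}$ with $h=h^*\in\mathbb C1+H$. Moreover, corners $pDp$ have no $K_1$-obstructions.
\end{lemma}

\begin{proof}
By the preceding paragraph $H$ has stable rank one and $K_1(H)=0$. The algebra $\mathbb C1+H$ is $H$, $H\oplus\mathbb C$ or the unitization of $H$, so it has stable rank one and trivial $K_1$; apply (S1). The corner $pDp$ and its ideals are hereditary in $D$.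
\end{proof}

For positive contractions $h,k$ in $C$ and $r\ge0$ we write $d_W(h,k)\le r$ if
\[
(h-t-r)_+\precsim(k-t)_+\quad\text{and}\quad(k-t-r)_+\precsim(h-t)_+\qquad\text{for all }t>0.
\]
For matrices this compares the numbers of eigenvalues above shifted levels. By Lemma~\ref{lem:Ror}(d), $\|uhu^*-k\|\le r$ implies $d_W(h,k)\le r$. The next theorem contains a converse.

\begin{theorem}[Ciuperca--Elliott \cite{CE}; see also \cite{RS}]\label{thm:CE}
Let $C$ be unital of stable rank one.
\begin{enumerate}
\item[(a)] If $h,k\in C$ are positive contractions with $d_W(h,k)\le r$, then for each $\eta>0$ there is $u\in U(C)$ with $\|uhu^*-k\|\le8r+\eta$.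
\item[(b)] Every Cu-morphism $\operatorname{Cu}(C_0((0,1]))\to\operatorname{Cu}(C)$ that sends the class of the identity function to an element $\le[1]$ is induced by a $*$-homomorphism $C_0((0,1])\to C$.
\end{enumerate}
\end{theorem}

The value $8$ plays no role; what matters is that the constant does not depend on $C$. A $*$-homomorphism $C_0((0,1])\to C$ has the form $f\mapsto f(k)$ for a positive contraction $k$.

\subsection{$C(X)$-algebras and one-dimensional bases}
Let $A$ be a $C(X)$-algebra. For closed $Y\subset X$ put $A(Y)=A/C_0(X\setminus Y)A$ and write $a|_Y$ for the image of $a$. It is a $C(Y)$-algebra with fibers $A_y$, one has $\|a|_Y\|=\sup_{y\in Y}\|a_y\|$, and $x\mapsto\|a_x\|$ is upper semicontinuous: a strict estimate $\|a_x\|<\tau$ persists on a neighborhood of $x$. A self-adjoint $a$ is positive if all $a_x$ are, since then $a_-$ has zero fibers. The algebra $A\otimes\mathcal K$ is a $C(X)$-algebra with $(A\otimes\mathcal K)(Y)=A(Y)\otimes\mathcal K$, and we write $s|_Y$, $s|_x$ for the images of $s\in\operatorname{Cu}(A)$. The restriction map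 $\operatorname{Cu}(A)\to\operatorname{Cu}(A(Y))$ is onto, because positive elements lift.

\begin{lemma}\label{lem:local}
Let $a,b\in A_+$, $a_x\precsim b_x$ and $\varepsilon>0$. Then $(a-\varepsilon)_+|_Y\precsim b|_Y$ for some closed neighborhood $Y$ of $x$.
\end{lemma}

\begin{proof}
Choose $r\in A$ and $\varepsilon'<\varepsilon$ with $\|a_x-r_xb_xr_x^*\|<\varepsilon'$. Then $\|(a-rbr^*)|_Y\|\le\varepsilon'$ for some $Y$, and Lemma~\ref{lem:Ror}(a) applies in $A(Y)$.
\end{proof}

We recall three facts of dimension theory for compact metrizable spaces. Covering dimension equals small inductive dimension, so $\dim X\le1$ means that $X$ has a base of open sets whose boundaries have dimension $\le0$. A finite union of closed sets of dimension $\le0$ has dimension $\le0$. If $\dim Z\le0$, every open cover of $Z$ is refined by a finite partition into clopen sets.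

\begin{lemma}\label{lem:cover}
Let $\dim X\le1$. For every open cover of $X$ there are members $W_1,\dots,W_n$ of the cover (repetitions allowed) and closed sets $K_i\subset W_i$ with $\bigcup_iK_i=X$ such that $Z=\bigcup_{i\ne j}K_i\cap K_j$ is compact of dimension $\le0$.
\end{lemma}

\begin{proof}
Cover $X$ by finitely many open $V_i$ with $\dim\partial V_i\le0$ and $\overline{V_i}\subset W_i$ for members $W_i$ of the cover. Put $K_i=\overline{V_i}\setminus(V_1\cup\dots\cup V_{i-1})$. A point lies in $K_i$ for the least $i$ with $x\in V_i$, and $K_i\cap K_j\subset\partial V_j$ for $j<i$.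
\end{proof}

For $X=[0,1]$ one may take consecutive intervals $K_i$, and $Z$ is the finite set of their common endpoints.

\begin{lemma}\label{lem:glue}
Let $(K_i)$ be a finite closed cover of $X$ and $v_i\in A(K_i)$ with $\|(v_i)_y-(v_j)_y\|<\tau$ for $y\in K_i\cap K_j$. Then there is $V\in A$ with $\|V_y-(v_i)_y\|<\tau$ for all $i$ and $y\in K_i$.
\end{lemma}

\begin{proof}
Lift $v_i$ to $\hat v_i\in A$. Each $y$ has an open neighborhood $N_y$, disjoint from all $K_i\not\ni y$, on which $\hat v_i-\hat v_j$ has fiber norm $<\tau$ whenever $y\in K_i\cap K_j$. Take a finite subcover $(N_{y_m})$, a subordinate partition of unity $(f_m)$ and indices $i_m$ with $y_m\in K_{i_m}$, and put $V=\sum_mf_m\hat v_{i_m}$. If $y'\in K_i$ and $f_m(y')\ne0$, then $N_{y_m}$ meets $K_i$, so $y_m\in K_i\cap K_{i_m}$ and $\|(\hat v_{i_m}-\hat v_i)_{y'}\|<\tau$. Thus $V_{y'}$ is a convex combination of elements within $\tau$ of $(v_i)_{y'}$.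
\end{proof}

\section{Cuntz comparison is fiberwise}\label{sec:comp}

\begin{proposition}[cf.\ \cite{ABP}]\label{prop:comp}
Let $X$ be compact metrizable with $\dim X\le1$, and let $A$ be a separable $C(X)$-algebra whose fibers have no $K_1$-obstructions. If $a,b\in(A\otimes\mathcal K)_+$ and $a_x\precsim b_x$ for all $x\in X$, then $a\precsim b$.
\end{proposition}

Locally, comparison is witnessed by elements $v_i$ with $v_i^*v_i=(a-2\varepsilon)_+$ and range under $b$. Two witnesses have the same modulus but may be far apart, so a partition of unity would destroy the modulus. At a point of an overlap, stable rank one shows that they differ by a unitary in $\mathbb C1+\operatorname{her}(b_z)$, after a further cut-down. The vanishing of $K_1$ makes this unitary a product of exponentials, which extends over $X$. Since the overlaps are zero-dimensional, finitely many such corrections can be made independently.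

\begin{proof}
Write $A$ for $A\otimes\mathcal K$ and assume $\|b\|\le1$. Fix $\varepsilon>0$ and put $h=(a-3\varepsilon)_+$ and $k=h(a-2\varepsilon)_+h$. Then $k\sim(a-3\varepsilon)_+$, so it suffices to show $k\precsim b$. By Lemma~\ref{lem:local}, every point has a closed neighborhood $Y$ with $(a-\varepsilon)_+|_Y\precsim b|_Y$. By Lemmas~\ref{lem:Ror}(b) and \ref{lem:cover} there are open $W_i$, closed $K_i\subset W_i$ covering $X$ with $Z$ as in that lemma, and $v_i\in\overline{bA(\overline{W_i})}$ with $v_i^*v_i=(a-2\varepsilon)_+|_{\overline{W_i}}$. We write $v_i(z)$ for fibers.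

\emph{At a point.} Let $z\in W_i\cap W_j$, $c=(a_z-2\varepsilon)_+$ and $H=\operatorname{her}(b_z)$. In $A_z^{**}$ take polar decompositions $v_i(z)=s_ic^{1/2}$ and $v_j(z)=s_jc^{1/2}$; both $s_i^*s_i$ and $s_j^*s_j$ are the support projection of $c$. Put $y=v_i(z)v_j(z)^*=s_ics_j^*\in H$. Then $y^*y=s_jc^2s_j^*=(s_jcs_j^*)^2$, so $|y|=s_jcs_j^*$, the polar part of $y$ is $s_is_j^*$, and $(|y|-\varepsilon)_+=s_j(c-\varepsilon)_+s_j^*$. By Lemma~\ref{lem:U} and (S2) there is a unitary $U\in\mathbb C1+H$ with $Us_j(c-\varepsilon)_+s_j^*=s_i(c-\varepsilon)_+s_j^*$. Multiply on the right by $s_jc^{1/2}$ and note $h_z=(c-\varepsilon)_+$: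
\[
Uv_j(z)h_z=v_i(z)h_z .
\]
By Lemma~\ref{lem:U}, $U$ is a finite product of exponentials of self-adjoint elements of $\mathbb C1+H$.

\emph{Near $Z$.} Fix $\sigma>0$. For $z\in Z$ pick $i(z)$ with $z\in K_{i(z)}$. For every $j$ with $z\in K_j$ let $U_{z,j}=\prod_me^{ix_m}$ satisfy $U_{z,j}v_j(z)h_z=v_{i(z)}(z)h_z$. The quotient map sends $\operatorname{her}(b)$ onto $\operatorname{her}(b_z)$, so $x_m$ lifts to a self-adjoint $\hat x_m^{z,j}\in\mathbb C1+\operatorname{her}(b)\subset M(A)$. Let $\hat U_{z,j}=\prod_m\exp(i\hat x_m^{z,j})$. There is an open neighborhood $O_z$ of $z$, contained in all $W_j$ with $z\in K_j$ and disjoint from all $K_j\not\ni z$, such that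
\[
\|(\hat U_{z,j}v_jh-v_{i(z)}h)_y\|<\sigma\qquad(y\in O_z,\ z\in K_j).
\]
Partition $Z$ into clopen sets $Z_1,\dots,Z_L$ with $Z_l\subset O_{z_l}$, and choose $\chi_l\in C(X,[0,1])$ with $\chi_l=1$ on $Z_l$ and $\chi_l=0$ on $Z\setminus Z_l$. Padding with zeros, we may assume that all products have the same number of factors. Put
\[
\hat U_j=\prod_m\exp\Big(i\sum_{l:\,z_l\in K_j}\chi_l\,\hat x_m^{z_l,j}\Big),
\]
a unitary in the C*-algebra $C(X)1+\operatorname{her}(b)$, and $v_j'=\hat U_jv_jh|_{K_j}$. Both $C(X)$ and $\operatorname{her}(b)$ map $\overline{bA(K_j)}$ into itself by left multiplication, so $v_j'\in\overline{bA(K_j)}$; and $v_j'^*v_j'=k|_{K_j}$. Let $y\in K_j\cap K_{j'}$ with $j\ne j'$, say $y\in Z_l$. Since $O_{z_l}$ meets $K_j$ and $K_{j'}$, the point $z_l$ lies in both. At $y$ only $\chi_l$ is nonzero, so $\hat U_j$ and $\hat U_{z_l,j}$ act in the same way on $A_y$, and likewise for $j'$. Hence $v_j'(y)$ and $v'_{j'}(y)$ are within $\sigma$ of $(v_{i(z_l)}h)_y$, and within $2\sigma$ of each other.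

\emph{Gluing.} By Lemma~\ref{lem:glue} there is $V\in A$ with $\|V_y-v_j'(y)\|<2\sigma$ for $y\in K_j$. Pick $n$ with $\|b^{1/n}v_j'-v_j'\|<\sigma$ for all $j$. Then $\|(b^{1/n}V)|_{K_j}-v_j'\|\le3\sigma$, and so $\|V^*b^{2/n}V-k\|\le3\sigma(2\|k\|^{1/2}+3\sigma)$. Since $V^*b^{2/n}V\precsim b$ and $\sigma$ is arbitrary, Lemma~\ref{lem:Ror}(a) gives $(k-\tau)_+\precsim b$ for all $\tau>0$, that is, $k\precsim b$.
\end{proof}

\begin{remark}\label{rem:compfails}
The projections $k$ and $p$ of Example~\ref{ex:torus} lie in $M_2(C(\mathbb T\times S))$ and have rank one at every point. If $k\precsim p$, then $k$ would be equivalent to a rank-one subprojection of $p$, that is, to $p$, which is false. Viewed over $\mathbb T$, the fibers are $M_2(C(S))$ and $k_t\sim p$ for all $t$: the proposition fails for fibers with $K_1\ne0$. Viewed over $\mathbb T\times S$, the fibers are $M_2$: it fails over a two-dimensional base.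
\end{remark}

Let $\overline{\mathbb N}=\{0,1,\dots,\infty\}$, and let $\operatorname{Lsc}([0,1],\overline{\mathbb N})$ be the semigroup of lower semicontinuous functions with pointwise order and addition.

\begin{corollary}\label{cor:Lsc}
The pointwise rank is an isomorphism $\operatorname{Cu}(M_n(C([0,1])))\cong\operatorname{Lsc}([0,1],\overline{\mathbb N})$. Every element is the supremum of an increasing sequence of finite sums of indicator functions $\chi_J$ of relatively open intervals $J\subset[0,1]$.
\end{corollary}

\begin{proof}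
The rank of $a_t$ is lower semicontinuous in $t$ because eigenvalues are norm continuous. Positive compact operators are compared by their rank, so the rank map is an additive order embedding by Proposition~\ref{prop:comp}. A lower semicontinuous $f$ equals $\sum_{m\ge1}\chi_{\{f\ge m\}}$, and each open set $\{f\ge m\}$ is a countable disjoint union of intervals; so $f=\sum_i\chi_{J_i}$. It is the rank of $\sum_i2^{-i}g_i\otimes e_{ii}$, where $0\le g_i\le1$ is nonzero exactly on $J_i$.
\end{proof}

\section{Stable rank one of $C(\mathbb T,D)$}\label{sec:sr}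

\begin{proposition}\label{prop:sr}
If $D$ is unital and separable with no $K_1$-obstructions, then $C(\mathbb T,D)$ has stable rank one.
\end{proposition}

A loop in $D$ is approximated at finitely many points by invertibles, and these have to be joined by invertibles that stay close to the loop. Two nearby invertibles have nearby moduli, but their unitary parts $v,v'$ may differ a lot on the part of the space where the modulus $p$ is small. The unitary $v'^*v$ is then almost of the form $1+x$ with $x$ in a hereditary subalgebra on which $p$ is small. There it can be contracted to $1$, and the contraction, however long, costs little after multiplication by $p$.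

\begin{lemma}\label{lem:sra}
For $R,\varepsilon>0$ there is $\delta>0$ such that, if $v\in U(D)$, $p\in D_+$, $\|p\|\le R$ and $\|(v-1)p\|\le\delta$, there is a path $(v_t)$ in $U(D)$ from $v$ to $1$ with $\|(v_t-1)p\|<\varepsilon$.
\end{lemma}

\begin{proof}
Let $\delta<1/16$ and $r=\sqrt\delta$. Let $f$ vanish on $[0,r]$, be linear on $[r,2r]$ and equal $1$ on $[2r,\infty)$, let $g=1-f$, and write $f,g$ for $f(p),g(p)$. As $f(t)/t$ is continuous and bounded by $1/r$, we get $\|(v-1)f\|\le\delta/r=r$. Since $v^*-1=-v^*(v-1)$, also $\|f(v-1)\|=\|(v^*-1)f\|=\|(v-1)f\|\le r$. Put $y=1+g(v-1)g$. From $f+g=1$,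
\[
v-y=(v-1)-g(v-1)g=f(v-1)+g(v-1)f,
\]
so $\|v-y\|\le2r<\frac12$. By Lemma~\ref{lem:SP} the unitary part $v'$ of $y$ satisfies $\|v'-v\|\le4r$ and is joined to $v$ by unitaries $w$ within $4r$ of $v$; these satisfy $\|(w-1)p\|\le\delta+4Rr$.

Let $H=\operatorname{her}(g)$. By Lemma~\ref{lem:U}, $v'\in\mathbb C1+H$ is joined to $1$ in $U(\mathbb C1+H)$. We may take the path $(v'_t)$ in $1+H$. If $1\in H$, then $H=D$ and there is nothing to arrange. Otherwise the character of $\mathbb C1+H$ with kernel $H$ sends $y$, hence $v'$, to $1$, and we divide the path by its scalar part, which is $1$ at both ends. As $g^{1/n}$ is an approximate unit of $H$ and the function $g$ vanishes on $[2r,\infty)$, we get $\|(v_t'-1)p\|\le2\limsup_n\|g^{1/n}p\|\le4r$. Choose $\delta$ with $\delta+4R\sqrt\delta<\varepsilon$ and $4\sqrt\delta<\varepsilon$.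
\end{proof}

\begin{lemma}\label{lem:srb}
For $R\ge1$, $\varepsilon>0$ there is $\delta>0$ such that any two invertibles $b,b'\in D$ within $\delta$ of an element $a_0$ with $\|a_0\|\le R-1$ are joined by a path of invertibles within $\varepsilon$ of $a_0$.
\end{lemma}

\begin{proof}
Let $\delta\le1$, so $\|b\|,\|b'\|\le R$. Write $b=v|b|$, $b'=v'p$ with $p=|b'|$, and $y=v'^*v$. Then $\||b|^2-p^2\|\le2R\|b-b'\|\le4R\delta$. For positive $c,d$ with $\|c-d\|\le\eta$ we have $c\le(d^{1/2}+\eta^{1/2})^2$, so $c^{1/2}\le d^{1/2}+\eta^{1/2}$ by operator monotonicity; hence $\||b|-p\|\le2\sqrt{R\delta}$. Also $\|y|b|-p\|=\|b-b'\|\le2\delta$, so $\|(y-1)p\|\le2\sqrt{R\delta}+2\delta$. First move from $b$ to $vp=v'yp$ through the invertibles $v((1-s)|b|+sp)$, which are within $2\sqrt{R\delta}$ of $b$. Then move from $v'yp$ to $b'$ through $v'y_tp$, where $(y_t)$ is the path from $y$ to $1$ given by Lemma~\ref{lem:sra} for $\varepsilon/2$; here $\|v'y_tp-b'\|=\|(y_t-1)p\|<\varepsilon/2$. It suffices that $2\sqrt{R\delta}+2\delta$ be smaller than $\varepsilon/2$ and than the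 $\delta$ of Lemma~\ref{lem:sra}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sr}]
Let $a\in C(\mathbb T,D)$, $\varepsilon>0$, and let $\delta\le\varepsilon$ be as in Lemma~\ref{lem:srb} for $R=\|a\|+1$. Choose $0=t_0<\dots<t_n=1$ such that $a$ varies by less than $\delta/2$ on each $[t_i,t_{i+1}]$, and invertibles $b_i$ with $\|b_i-a(t_i)\|<\delta/2$ and $b_n=b_0$. Both $b_i$ and $b_{i+1}$ are within $\delta$ of $a(t_i)$. Run the path of Lemma~\ref{lem:srb} over $[t_i,t_{i+1}]$. The result is an invertible element of $C(\mathbb T,D)$ within $2\varepsilon$ of $a$.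
\end{proof}

\begin{remark}\label{rem:srfails}
It is not enough to assume $K_1(D)=0$. For $D=C([0,1])$ the algebra $C(\mathbb T,D)$ consists of the continuous functions on the annulus $1\le|z|\le2$. A function within $\frac14$ of $z-\frac32$ has winding number $1$ on the circle $|z-\frac32|=\frac13$, and so has a zero inside.
\end{remark}

\section{Interval algebras and the classification of the fibers}\label{sec:fiber}

Let $E=\bigoplus_lM_{n_l}(C([0,1]))$. Its \emph{standard generators} are the constant matrix units $e^l_{ij}$ and the elements $h_l=t\otimes e^l_{11}$; they form a finite self-adjoint set $G_0=G_0(E)$ of contractions. A unital homomorphism from $E$ to a unital algebra $C$ is the same as a system of matrix units $f_{ij}^l$ (zero summands allowed) with $\sum_{l,i}f_{ii}^l=1$ together with positive contractions $k_l\in f_{11}^lCf_{11}^l$. From now on homomorphisms from interval algebras are unital.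

A nonzero unital AI-algebra $D=\varinjlim(E_m,j_m)$ can be written with unital connecting maps. The images of the units $1_{E_m}$ form an approximate unit of projections, so the image of $1_{E_{m_0}}$ is $1_D$ for some $m_0$; cut each later $E_m$ by the image of $1_{E_{m_0}}$. A projection in $M_n(C([0,1]))$ is unitarily equivalent to a constant one, so these corners are interval algebras.

\begin{lemma}\label{lem:R}
For finite $G\subset E$ and $\varepsilon>0$ there is $\eta=\eta(E,G,\varepsilon)>0$ such that for all unital $\sigma,\sigma':E\to C$ with $\|\sigma(g)-\sigma'(g)\|\le\eta$ on $G_0$ one has $\|\sigma(g)-\sigma'(g)\|<\varepsilon$ on $G$. In particular, if $u\in U(C)$ and $\|[u,\sigma(g)]\|\le\eta$ on $G_0$, then $\|[u,\sigma(g)]\|<\varepsilon$ on $G$.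
\end{lemma}

\begin{proof}
Approximate each $g\in G$ within $\varepsilon/3$ by a polynomial in $G_0$; on a monomial of degree $d$ the maps differ by at most $d\eta$. For the last claim take $\sigma'=\operatorname{Ad}u\circ\sigma$ and use $\|[u,x]\|=\|uxu^*-x\|$.
\end{proof}

\begin{lemma}\label{lem:uniqE}
Let $C$ be unital and separable of stable rank one, and let $\sigma,\rho:E\to C$ be unital with $[\sigma(e_{11}^l)]=[\rho(e_{11}^l)]$ and $d_W(\sigma(h_l),\rho(h_l))\le r$ for all $l$. For every $\eta>0$ there is $w\in U(C)$ with $w\sigma(e_{ij}^l)w^*=\rho(e_{ij}^l)$ and $\|w\sigma(h_l)w^*-\rho(h_l)\|\le8r+\eta$.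
\end{lemma}

\begin{proof}
By (S3) there are $s_l\in C$ with $s_l^*s_l=\sigma(e_{11}^l)$ and $s_ls_l^*=\rho(e_{11}^l)$. The element $w_0=\sum_{l,i}\rho(e_{i1}^l)s_l\sigma(e_{1i}^l)$ is a unitary with $w_0\sigma(e_{ij}^l)w_0^*=\rho(e_{ij}^l)$. The elements $w_0\sigma(h_l)w_0^*$ and $\rho(h_l)$ lie in the corner $C_l=\rho(e_{11}^l)C\rho(e_{11}^l)$, which has stable rank one, and by Lemma~\ref{lem:her} they satisfy $d_W\le r$ there. Theorem~\ref{thm:CE}(a) gives unitaries $y_l\in C_l$ conjugating the first to within $8r+\eta$ of the second. The unitary $y=\sum_{l,i}\rho(e_{i1}^l)y_l\rho(e_{1i}^l)$ commutes with the $\rho(e_{ij}^l)$ and acts on $C_l$ as $y_l$. Put $w=yw_0$.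
\end{proof}

\begin{corollary}\label{cor:uniq}
Let $D$ be a unital AI-algebra and $C$ as in Lemma~\ref{lem:uniqE}. Unital homomorphisms $\sigma,\rho:D\to C$ with $\operatorname{Cu}(\sigma)=\operatorname{Cu}(\rho)$ are approximately unitarily equivalent.
\end{corollary}

\begin{proof}
For an interval algebra use Lemma~\ref{lem:uniqE} with $r=0$ and Lemma~\ref{lem:R}. In general a finite subset of $D$ is close to a finite subset of the image of some unital $\iota:E\to D$; apply the first case to $\sigma\iota$ and $\rho\iota$.
\end{proof}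

Theorem~\ref{thm:CE}(b) controls only the classes $[(h_l-a)_+]$, which correspond to intervals $(a,1]$. Cancellation recovers the other intervals.

\begin{lemma}\label{lem:determined}
Let $C$ have stable rank one. Two Cu-morphisms $\beta,\gamma:\operatorname{Cu}(E)\to\operatorname{Cu}(C)$ that agree on all $[e_{11}^l]$ and $[(h_l-a)_+]$, $0\le a<1$, are equal.
\end{lemma}

\begin{proof}
By additivity we may assume that $E$ has one summand. By Corollary~\ref{cor:Lsc} it suffices to treat the $\chi_J$, and the maps agree on $1$ and on $\chi_{(a,1]}$. Let $c=\beta(1)=\gamma(1)$, which is compact. For $0<a<b\le1$ we have $\chi_{[0,a)}+\chi_{(a,1]}\le1\le\chi_{[0,b)}+\chi_{(a,1]}$. With $z=\beta(\chi_{(a,1]})=\gamma(\chi_{(a,1]})$,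
\[
\beta(\chi_{[0,a)})+z\le c\ll c\le\gamma(\chi_{[0,b)})+z,
\]
so $\beta(\chi_{[0,a)})\le\gamma(\chi_{[0,b)})$ by (S3). Letting $a\uparrow b$ and exchanging $\beta$ and $\gamma$, we get equality on $\chi_{[0,b)}$. Finally $\chi_{(a,b)}+1=\chi_{[0,b)}+\chi_{(a,1]}$ gives $\beta(\chi_{(a,b)})+c=\gamma(\chi_{(a,b)})+c$, and $c$ cancels.
\end{proof}

\begin{proposition}[Ciuperca--Elliott \cite{CE}; see also \cite{Robert}]\label{prop:fiber}
Let $D,D'$ be unital separable AI-algebras and $\psi:\operatorname{Cu}(D)\to\operatorname{Cu}(D')$ an isomorphism with $\psi[1]=[1]$. Then $\psi=\operatorname{Cu}(\alpha)$ for some isomorphism $\alpha:D\to D'$, and any two such $\alpha$ are approximately unitarily equivalent.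
\end{proposition}

\begin{proof}
Uniqueness is Corollary~\ref{cor:uniq}.

\emph{Step 1: for unital $\iota:E\to D$ there is a unital $\lambda:E\to D'$ with $\operatorname{Cu}(\lambda)=\psi\circ\operatorname{Cu}(\iota)$.} The element $\psi[\iota(e_{11}^l)]$ is compact, hence equals $[p_l]$ for a projection $p_l\in D'\otimes\mathcal K$. As $\sum_ln_l[p_l]=\psi[1]=[1]$, (S3) shows that $1_{D'}$ is a sum of orthogonal projections, $n_l$ of them equivalent to $p_l$ for each $l$. This gives matrix units $f_{ij}^l\in D'$ with $\sum f_{ii}^l=1$ and $[f_{11}^l]=[p_l]$. Let $\theta_l:C_0((0,1])\to D$ be $f\mapsto f(\iota(h_l))$. The Cu-morphism $\psi\circ\operatorname{Cu}(\theta_l)$ sends the class of the identity function, which is strictly positive, to $\psi[\iota(h_l)]\le[f_{11}^l]$. So it takes values below $\sup_nn[f_{11}^l]$, and by Lemma~\ref{lem:her} it is a Cu-morphism into $\operatorname{Cu}(f_{11}^lD'f_{11}^l)$. Theorem~\ref{thm:CE}(b) gives a positive contraction $k_l$ in this corner with $[(k_l-a)_+]=\psi[(\iota(h_l)-a)_+]$ for $0\le a<1$. Put $\lambda(e_{ij}^l)=f_{ij}^l$,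 $\lambda(h_l)=k_l$, and apply Lemma~\ref{lem:determined}.

\emph{Step 2: there is a unital $\lambda:D\to D'$ with $\operatorname{Cu}(\lambda)=\psi$.} This is a one-sided approximate intertwining. Let $D=\varinjlim(E_m,j_m)$ with unital maps, $\iota_m:E_m\to D$, $j_{m,n}:E_m\to E_n$, and let $\lambda_m$ be given by Step 1 for $\iota_m$. Then $\operatorname{Cu}(\lambda_{m+1}j_m)=\psi\operatorname{Cu}(\iota_m)=\operatorname{Cu}(\lambda_m)$. Fix a dense sequence in each $E_m$, and let $F_n\subset E_n$ consist of the images of the first $n$ terms of the sequences in $E_1,\dots,E_n$. By Corollary~\ref{cor:uniq} we may successively replace $\lambda_{m+1}$ by a unitary conjugate so that $\|\lambda_{m+1}j_m(g)-\lambda_m(g)\|<2^{-m}$ on $F_m$. Then $\mu_m=\lim_n\lambda_nj_{m,n}$ exists pointwise on a dense set, hence everywhere, and $\mu_{m+1}j_m=\mu_m$. So there is $\lambda$ with $\lambda\iota_m=\mu_m$, and $\operatorname{Cu}(\lambda)\operatorname{Cu}(\iota_m)=\psi\operatorname{Cu}(\iota_m)$ by Lemma~\ref{lem:limit}. Given $a\in(D\otimes\mathcal K)_+$ and $\varepsilon>0$, take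 a positive $a'$ in the image of some $E_m\otimes\mathcal K$ with $\|a-a'\|<\varepsilon$. Then $s=[(a'-\varepsilon)_+]$ satisfies $[(a-2\varepsilon)_+]\le s\le[a]$ and $\psi(s)=\operatorname{Cu}(\lambda)(s)$. Hence $\psi[(a-2\varepsilon)_+]\le\operatorname{Cu}(\lambda)[a]$ and $\operatorname{Cu}(\lambda)[(a-2\varepsilon)_+]\le\psi[a]$; let $\varepsilon\to0$.

\emph{Step 3.} In the same way there is a unital $\lambda':D'\to D$ with $\operatorname{Cu}(\lambda')=\psi^{-1}$. By Corollary~\ref{cor:uniq}, $\lambda'\lambda$ and $\lambda\lambda'$ are approximately unitarily equivalent to the identity maps. In this situation Elliott's two-sided approximate intertwining argument \cite[\S2.3]{RordamBook} yields an isomorphism $\alpha$ approximately unitarily equivalent to $\lambda$, and $\operatorname{Cu}(\alpha)=\psi$ by Lemma~\ref{lem:limit}.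
\end{proof}

\section{Homotopy lemmas with universal constants}\label{sec:homotopy}

We now carry out the approximate version of Proposition~\ref{prop:loop}. Since $u$ only almost commutes with $h$, the path $w_thw_t^*$ does not close up, and we close it with a short segment.

\begin{lemma}\label{lem:homh}
Let $D$ be unital and separable with no $K_1$-obstructions, $0\le h\le1$ in $D$, $u\in U(D)$ and $\|uhu^*-h\|<\delta$. Then there is a path $(u_t)$ in $U(D)$ from $1$ to $u$ with $\|[u_t,h]\|\le19\delta$ for all $t$.
\end{lemma}

\begin{proof}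
By Lemma~\ref{lem:U} there is a path $(w_t)_{t\in[0,1]}$ in $U(D)$ from $1$ to $u$. Parametrize $\mathbb T$ as $[0,2]/(0\sim2)$ and define $k\in C(\mathbb T,D)$ by
\[
k_t=w_thw_t^*\quad(0\le t\le1),\qquad k_t=(2-t)uhu^*+(t-1)h\quad(1\le t\le2).
\]
Then $k_0=k_2=h$ and $0\le k\le1$, and each $k_t$ is within $\delta$ of a unitary conjugate of $h$. By Lemma~\ref{lem:Ror}(d), $(k_t-s-\delta)_+\precsim(h-s)_+$ and $(h-s-\delta)_+\precsim(k_t-s)_+$ for all $t$ and $s\ge0$. By Proposition~\ref{prop:comp} over $\mathbb T$, the same relations hold in $C(\mathbb T,D)$ between $k$ and the constant $h$, that is, $d_W(k,h)\le\delta$. By Proposition~\ref{prop:sr} and Theorem~\ref{thm:CE}(a) there is a unitary $v\in C(\mathbb T,D)$ with $\|v_tk_tv_t^*-h\|\le9\delta$ for all $t$. Put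
\[
u_t=v_0^*v_tw_t\quad(0\le t\le1),\qquad u_t=v_0^*v_tu\quad(1\le t\le2).
\]
This path is continuous, $u_0=1$ and $u_2=v_0^*v_2u=u$. As $k_0=h$, we have $\|v_0^*hv_0-h\|\le9\delta$. For $t\le1$, $u_thu_t^*=v_0^*v_tk_tv_t^*v_0$ is within $9\delta$ of $v_0^*hv_0$, hence within $18\delta$ of $h$. For $t\ge1$, $uhu^*$ is within $\delta$ of $k_t$, which gives $19\delta$.
\end{proof}

For an interval algebra we first perturb $u$ so that it commutes exactly with the matrix units; it then splits into unitaries in corners, one for each $h_l$.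

\begin{lemma}\label{lem:homE}
For an interval algebra $E$, a finite set $G\subset E$ and $\varepsilon>0$ there is $\delta=\delta_{\mathrm u}(E,G,\varepsilon)>0$ with the following property. If $D$ is unital and separable with no $K_1$-obstructions, $\sigma:E\to D$ is unital and $u\in U(D)$ satisfies $\|[u,\sigma(g)]\|<\delta$ for $g\in G_0$, then there is a path $(u_t)$ in $U(D)$ from $1$ to $u$ with $\|[u_t,\sigma(g)]\|<\varepsilon$ for $g\in G$ and all $t$.
\end{lemma}

\begin{proof}
Let $N=\sum_ln_l$, and choose $\delta\le1/(4N)$ with $19(1+4N)\delta\le\eta(E,G,\varepsilon)$. By Lemma~\ref{lem:R} it suffices to find a path whose commutators with $\sigma(G_0)$ have norm at most $19\delta'$, where $\delta'=(1+4N)\delta$. Write $e_{ij}^l$ for $\sigma(e_{ij}^l)$ and $h_l$ for $\sigma(h_l)$, and put $u'=\sum_{l,i}e_{i1}^lue_{1i}^l$. Then $e_{jk}^lu'=e_{j1}^lue_{1k}^l=u'e_{jk}^l$, and since $\sum_{l,i}e_{i1}^le_{1i}^l=1$,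
\[
u'-u=\sum_{l,i}[e_{i1}^l,u]\,e_{1i}^l,\qquad\|u'-u\|\le N\delta\le\tfrac14 .
\]
By Lemma~\ref{lem:SP} the unitary part $u''$ of $u'$ is within $2N\delta$ of $u$ and is joined to $u$ by unitaries within $2N\delta$ of $u$. Along this path, including $u''$, the commutators with $\sigma(G_0)$ have norm $<\delta+4N\delta=\delta'$. The unitary $u''$ commutes with the matrix units, so $u''=\sum_{l,i}e_{i1}^lu_le_{1i}^l$, where $u_l=e_{11}^lu''e_{11}^l$ is a unitary of $D_l=e_{11}^lDe_{11}^l$, and $[u_l,h_l]=[u'',h_l]$ has norm $<\delta'$. The corner $D_l$ has no $K_1$-obstructions, so Lemma~\ref{lem:homh} gives paths $(u_{l,t})$ in $U(D_l)$ from $e_{11}^l$ to $u_l$ with $\|[u_{l,t},h_l]\|\le19\delta'$. The path $\sum_{l,i}e_{i1}^lu_{l,t}e_{1i}^l$ from $1$ to $u''$ commutes with the matrix units, and its commutator with $h_l$ is $[u_{l,t},h_l]$. Concatenate it with the path from $u''$ to $u$.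
\end{proof}

Two isomorphisms with the same Cuntz map are related by a sequence of unitaries $u_m$. The lemma joins consecutive $u_m$ and turns the sequence into a path.

\begin{lemma}\label{lem:homiso}
For an interval algebra $E$, a finite set $G$ with $G_0\subset G\subset E$ and $\varepsilon>0$ there is $\delta=\delta_{\mathrm{iso}}(E,G,\varepsilon)>0$ with the following property. Let $D,D'$ be unital separable AI-algebras with no $K_1$-obstructions, $\alpha,\beta:D\to D'$ isomorphisms with $\operatorname{Cu}(\alpha)=\operatorname{Cu}(\beta)$, and $\iota:E\to D$ unital with $\|\alpha\iota(g)-\beta\iota(g)\|<\delta$ for $g\in G$. Then there are isomorphisms $\gamma_s:D\to D'$, $s\in[0,\infty]$, with $\gamma_0=\alpha$, $\gamma_\infty=\beta$, $\operatorname{Cu}(\gamma_s)=\operatorname{Cu}(\alpha)$, such that $s\mapsto\gamma_s(d)$ and $s\mapsto\gamma_s^{-1}(d')$ are continuous for all $d\in D$, $d'\in D'$, and $\|\gamma_s\iota(g)-\alpha\iota(g)\|<\varepsilon$ for $g\in G$ and all $s$.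
\end{lemma}

\begin{proof}
Let $\delta=\min(\varepsilon/8,\frac12\delta_{\mathrm u}(E,G,\varepsilon/2))$. Choose unital $\iota_m:E_m\to D$ $(m\ge1)$ from interval algebras with increasing images and finite sets $G_m\supset G_0(E_m)$ with $\iota_m(G_m)\subset\iota_{m+1}(G_{m+1})$ and $\bigcup_m\iota_m(G_m)$ dense in $D$. Starting the sequence late enough, we arrange that each $\iota(g)$, $g\in G$, is within $\varepsilon/16$ of some $d_g\in\iota_1(G_1)$. Put $\varepsilon_m=2^{-m}\varepsilon/16$ and choose a decreasing sequence $\delta_m\le\min(\varepsilon_m,\delta,\frac12\delta_{\mathrm u}(E_m,G_m,\varepsilon_m))$. By Corollary~\ref{cor:uniq} there are $u_m\in U(D')$ with $\|u_m\alpha(d)u_m^*-\beta(d)\|<\delta_m$ for $d\in\iota_m(G_m)\cup\iota(G)$.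

For $g\in G$ we have $\|u_1\alpha\iota(g)u_1^*-\alpha\iota(g)\|<\delta_1+\delta\le2\delta$. Lemma~\ref{lem:homE} for $\alpha\iota$ gives a path $(u_s)_{s\in[0,1]}$ from $u_0=1$ to $u_1$ with $\|u_s\alpha\iota(g)u_s^*-\alpha\iota(g)\|<\varepsilon/2$.

Let $m\ge1$, $y=u_{m+1}u_m^*$ and $d\in\iota_m(G_m)$. Both $u_m\alpha(d)u_m^*$ and its conjugate by $y$, which is $u_{m+1}\alpha(d)u_{m+1}^*$, are close to $\beta(d)$, so they differ by less than $\delta_m+\delta_{m+1}\le2\delta_m$. Lemma~\ref{lem:homE} for $\operatorname{Ad}u_m\circ\alpha\circ\iota_m$ gives a path $(y_t)$ from $1$ to $y$ commuting with these elements up to $\varepsilon_m$. With $u_{m+t}=y_tu_m$,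
\[
\|u_s\alpha(d)u_s^*-\beta(d)\|<\varepsilon_m+\delta_m\le2\varepsilon_m\qquad(s\in[m,m+1],\ d\in\iota_m(G_m)).
\]
Put $\gamma_s=\operatorname{Ad}u_s\circ\alpha$ for $s<\infty$ and $\gamma_\infty=\beta$. Continuity on $[0,\infty)$ follows from that of $u_s$. As $s\to\infty$, $\gamma_s\to\beta$ pointwise on a dense set, hence everywhere, and $\|\gamma_s^{-1}(\beta(d))-d\|=\|\beta(d)-\gamma_s(d)\|\to0$. For $s\ge1$ and $g\in G$, comparison with $d_g$ gives $\|\gamma_s\iota(g)-\beta\iota(g)\|\le2\cdot\varepsilon/16+2\varepsilon_1=3\varepsilon/16$, so $\|\gamma_s\iota(g)-\alpha\iota(g)\|\le3\varepsilon/16+\varepsilon/8<\varepsilon$.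
\end{proof}

\section{Existence of the lift}\label{sec:exist}

Let $X,A,B,\phi$ be as in Theorem~\ref{thm:main}(1).

\subsection{The maps on the fibers}

\begin{lemma}\label{lem:descend}
For each closed $Y\subset X$ there is a unique isomorphism $\phi_Y:\operatorname{Cu}(A(Y))\to\operatorname{Cu}(B(Y))$ with $\phi_Y(s|_Y)=\phi(s)|_Y$ for $s\in\operatorname{Cu}(A)$. These maps are compatible with restriction and send $[1]$ to $[1]$.
\end{lemma}

\begin{proof}
Let $U=X\setminus Y$, let $f\in C(X)_+$ be nonzero exactly on $U$, and let $I_A=C_0(U)(A\otimes\mathcal K)$. We claim that $a\in(A\otimes\mathcal K)_+$ lies in $I_A$ if and only if $[f]\cdot[a]=[a]$. If $a\in I_A$ and $\varepsilon>0$, then $\{y:\|a_y\|\ge\varepsilon\}$ is a compact subset of $U$, on which $f\ge1/c$ for some $c>0$. So $(a-\varepsilon)_+\le cfa$ in every fiber, whence $[a]\le[fa]$; and $fa\le\|f\|a$. Conversely, $a\precsim fa\in I_A$ implies $a\in I_A$. The same holds for $B$. Since $\phi$ is injective and preserves the action, $[f]\cdot s=s$ if and only if $[f]\cdot\phi(s)=\phi(s)$. Thus $\phi$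 maps the classes from $I_A$ onto the classes from $I_B$, and Lemma~\ref{lem:quot} gives: $s|_Y\le s'|_Y$ if and only if $\phi(s)|_Y\le\phi(s')|_Y$. As restriction is onto, $\phi_Y$ is a well-defined additive order isomorphism, and the remaining claims follow from the defining formula.
\end{proof}

This is the only place where the action is used. Write $\phi_x=\phi_{\{x\}}$. Since $\phi_x[1]=[1]$, we have $A_x=0$ if and only if $B_x=0$. The set of such $x$ is clopen, because $x\mapsto\|1_x\|\in\{0,1\}$ is continuous. Removing it, we assume that all fibers are nonzero. Let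
\[
F(x)=\{\alpha:A_x\to B_x\ \text{isomorphism}:\operatorname{Cu}(\alpha)=\phi_x\},
\]
which is nonempty by Proposition~\ref{prop:fiber}.

\subsection{A common ambient space}
To speak of a continuous choice of $\alpha_x\in F(x)$, and to apply a selection theorem, we need all $F(x)$ inside one complete metric space.

\begin{theorem}[Blanchard \cite{Blanchard}]\label{thm:Bl}
A separable unital continuous field over a compact metrizable space $X$ with nonzero nuclear fibers admits an injective $C(X)$-linear $*$-homomorphism into $C(X,\mathcal O_2)$.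
\end{theorem}

\begin{theorem}[Michael {\cite[Thm 1.2, case $n=0$]{Michael}}]\label{thm:Mi}
Let $X$ be paracompact with $\dim X\le1$, $\mathcal Y$ a complete metric space, and $T$ a map from $X$ to the nonempty closed path-connected subsets of $\mathcal Y$. Assume:
\begin{enumerate}
\item[(i)] $T$ is lower semicontinuous: if $y\in T(x_0)$ and $V$ is a neighborhood of $y$, then $T(x)\cap V\ne\emptyset$ for all $x$ near $x_0$;
\item[(ii)] $\{T(x)\}$ is equi-$LC^0$: for every $y\in\bigcup_xT(x)$ and neighborhood $V$ of $y$ there is a neighborhood $W$ of $y$ such that, for all $x\in X$, any two points of $T(x)\cap W$ are joined by a path in $T(x)\cap V$.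
\end{enumerate}
Then there is a continuous $\tau:X\to\mathcal Y$ with $\tau(x)\in T(x)$ for all $x$.
\end{theorem}

AI-algebras are nuclear, so we may regard $A$ and $B$ as $C(X)$-subalgebras of $C(X,\mathcal O_2)$. Evaluation at $x$ factors through $A_x$, and the map $A_x\to\mathcal O_2$ is isometric. Indeed, let $N(y)$ be the norm in $\mathcal O_2$ of the value of $a$ at $y$. Then $N(x)\le\|a_x\|$, and for $f\in C(X,[0,1])$ with $f(x)=1$ we have $\|a_x\|\le\|fa\|=\sup_yf(y)N(y)$, which tends to $N(x)$ as the support of $f$ shrinks to $x$. So $A_x,B_x\subset\mathcal O_2$, and $x\mapsto a_x\in\mathcal O_2$ is continuous for $a$ in $A$ or $B$. Conversely: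
\begin{equation}\label{eq:sections}
\text{if }g\in C(X,\mathcal O_2)\text{ and }g(x)\in B_x\text{ for all }x,\text{ then }g\in B,
\end{equation}
and likewise for $A$. For each $x$ some $b^x\in B$ has value $g(x)$ at $x$, hence is within $\varepsilon$ of $g$ near $x$; a partition of unity gives an element of $B$ within $\varepsilon$ of $g$.

Let $(a_i)$ and $(b_i)$ be dense sequences in $A$ and $B$, let $\mathcal Y=X\times\mathcal O_2^{\mathbb N}\times\mathcal O_2^{\mathbb N}$ with a complete metric for the product topology, and put
\[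
\Phi_x(\alpha)=\big(x,(\alpha(a_{i,x}))_i,(\alpha^{-1}(b_{i,x}))_i\big),\qquad T(x)=\Phi_x(F(x))\subset\mathcal Y .
\]
The inverses are recorded so that a limit of isomorphisms is again onto. The point $x$ is recorded because condition (ii) quantifies over all $x$: a small neighborhood of a point of $T(x_0)$ then meets $T(x)$ only for $x$ near $x_0$. Since isomorphisms are isometric and $(a_{i,x})_i$, $(b_{i,x})_i$ are dense in the fibers, $\Phi_x$ is a homeomorphism onto $T(x)$ when $F(x)$ carries the topology of pointwise convergence of $\alpha$ and $\alpha^{-1}$.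

\begin{lemma}\label{lem:closed}
Each $T(x)$ is closed and path-connected.
\end{lemma}

\begin{proof}
If $\Phi_x(\alpha_n)$ converges in $\mathcal Y$, then by density $\alpha_n\to\alpha$ and $\alpha_n^{-1}\to\beta$ pointwise, for $*$-homomorphisms $\alpha:A_x\to B_x$ and $\beta:B_x\to A_x$. From $\|\alpha_n(\beta(b))-b\|=\|\beta(b)-\alpha_n^{-1}(b)\|\to0$ we get $\alpha\beta=\mathrm{id}$, and $\beta\alpha=\mathrm{id}$ by the same computation with the roles exchanged. By Lemma~\ref{lem:limit}, $\alpha\in F(x)$. For path-connectedness apply Lemma~\ref{lem:homiso} with $E=C([0,1])$, $G=G_0=\{1,t\}$ and $\iota(f)=f(0)1$; any two isomorphisms agree on $\iota(G)=\{1,0\}$.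
\end{proof}

\subsection{Local models}
The constants in Lemmas~\ref{lem:R} and \ref{lem:homiso} depend on the interval algebra. To use them in all fibers near $x_0$ at once, we spread one interval algebra over a neighborhood.

\begin{lemma}\label{lem:lift}
Let $A$ be a unital $C(X)$-algebra, $x_0\in X$, and $\iota_0:E\to A_{x_0}$ a unital homomorphism from an interval algebra. Then $\iota_0$ lifts to a unital homomorphism $\iota:E\to A(Y)$ for some closed neighborhood $Y$ of $x_0$.
\end{lemma}

\begin{proof}
Let $Y_n$ be the closed ball of radius $1/n$ about $x_0$. The ideals $C_0(X\setminus Y_n)A$ increase and their union is dense in $C_0(X\setminus\{x_0\})A$. Finite-dimensional C*-algebras are semiprojective, which means that in this situation a homomorphism into $A_{x_0}$ lifts to $A(Y_n)$ for some $n$. So the matrix units lift to matrix units $f_{ij}^l$ in some $A(Y)$. The projection $1-\sum f_{ii}^l$ vanishes at $x_0$, so it has fiber norm $<1$, hence $0$, near $x_0$; shrink $Y$ so that it vanishes. The corner $f_{11}^lA(Y)f_{11}^l$ maps onto the corner containing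 $\iota_0(h_l)$, and positive contractions lift to positive contractions.
\end{proof}

Fix $x_0\in X$, $\alpha\in F(x_0)$, $n\in\mathbb N$ and $\varepsilon>0$. For a neighborhood $N$ of $x_0$ let $V(N,n,\varepsilon)$ be the set of points of $\mathcal Y$ whose $X$-coordinate is in $N$ and whose first $n$ coordinates of each kind are within $\varepsilon$ of those of $\Phi_{x_0}(\alpha)$. These sets form a neighborhood base at $\Phi_{x_0}(\alpha)$. Choose $c_i\in B$ and $d_i\in A$ with $c_{i,x_0}=\alpha(a_{i,x_0})$ and $d_{i,x_0}=\alpha^{-1}(b_{i,x_0})$, and let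
\[
P=\{(a_i,c_i),(d_i,b_i):i\le n\}\subset A\times B .
\]
Thus $\alpha(a_{x_0})=c_{x_0}$ for all $(a,c)\in P$. Choose an interval algebra $E$, a unital $\iota_0:E\to A_{x_0}$ and $g_a\in E$ with $\|\iota_0(g_a)-a_{x_0}\|<\varepsilon/20$ for $(a,c)\in P$; then also $\|\alpha\iota_0(g_a)-c_{x_0}\|<\varepsilon/20$. By Lemma~\ref{lem:lift}, $\iota_0$ and $\alpha\iota_0$ lift to unital maps $\iota:E\to A(Y)$ and $\kappa:E\to B(Y)$, with fibers $\iota_x,\kappa_x$. After shrinking $Y$, for all $x\in Y$ and $(a,c)\in P$,
\begin{equation}\label{eq:local}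
\|\iota_x(g_a)-a_x\|,\quad\|\kappa_x(g_a)-c_x\|,\quad\|a_x-a_{x_0}\|,\quad\|c_x-c_{x_0}\|\quad\text{are all}<\varepsilon/20 .
\end{equation}
For $x\in N\subset Y$ and $\alpha'\in F(x)$, the condition
\begin{equation}\label{eq:star}
\|\alpha'(a_x)-c_x\|<\varepsilon/2\qquad\text{for all }(a,c)\in P
\end{equation}
implies $\Phi_x(\alpha')\in V(N,n,\varepsilon)$. Indeed, $\|\alpha'(a_{i,x})-\alpha(a_{i,x_0})\|\le\|\alpha'(a_{i,x})-c_{i,x}\|+\|c_{i,x}-c_{i,x_0}\|<\varepsilon$, and
\[
\|\alpha'^{-1}(b_{i,x})-\alpha^{-1}(b_{i,x_0})\|\le\|b_{i,x}-\alpha'(d_{i,x})\|+\|d_{i,x}-d_{i,x_0}\|<\varepsilon .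
\]

\begin{lemma}\label{lem:lsc}
$T$ is lower semicontinuous.
\end{lemma}

\begin{proof}
With the data above, we show that for $x$ near $x_0$ some $\alpha'\in F(x)$ satisfies \eqref{eq:star}. Take any $\alpha''\in F(x)$. The Cuntz data of $\alpha''\iota_x$ are prescribed by $\phi_Y$, those of $\kappa_x$ by $\kappa$, and the two agree at $x_0$. Finitely many cut-downs propagate to a neighborhood up to a small shift, which is what Lemma~\ref{lem:uniqE} requires.

Let $s=1/M$ with $17s\le\eta(E,\{g_a\},\varepsilon/20)$, and $t_k=ks$ for $0\le k\le M$. Choose $q_{l,k},q_l\in(B(Y)\otimes\mathcal K)_+$ with $[q_{l,k}]=\phi_Y[(\iota(h_l)-t_k)_+]$ and $[q_l]=\phi_Y[\iota(e_{11}^l)]$. Since $\phi_{x_0}=\operatorname{Cu}(\alpha)$ and $\kappa_{x_0}=\alpha\iota_0$,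
\[
(q_{l,k})_{x_0}\sim(\kappa_{x_0}(h_l)-t_k)_+,\qquad(q_l)_{x_0}\sim\kappa_{x_0}(e_{11}^l).
\]
As $\phi_Y$ preserves $\ll$, we have $[q_{l,k+1}]\ll[q_{l,k}]$ and $[q_l]\ll[q_l]$. So there is $\varepsilon'>0$ with $q_{l,k+1}\precsim(q_{l,k}-\varepsilon')_+$ and $q_l\precsim(q_l-\varepsilon')_+$ for all $l,k$. Apply Lemma~\ref{lem:local} to the four comparisons at $x_0$, cutting $q_{l,k}$ and $q_l$ by $\varepsilon'$, $(\kappa(h_l)-t_k)_+$ by $s$, and the projection $\kappa(e_{11}^l)$ by $\frac12$. We obtain a neighborhood $Y'\subset Y$ of $x_0$ such that for $x\in Y'$, all $l$ and $0\le k<M$,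
\[
(q_{l,k+1})_x\precsim(\kappa_x(h_l)-t_k)_+,\qquad(\kappa_x(h_l)-t_{k+1})_+\precsim(q_{l,k})_x,\qquad(q_l)_x\sim\kappa_x(e_{11}^l).
\]
Let $x\in Y'$, $\alpha''\in F(x)$ and $\sigma=\alpha''\iota_x$. Then $[(q_{l,k})_x]=\phi_x[(\iota_x(h_l)-t_k)_+]=[(\sigma(h_l)-t_k)_+]$ and $[(q_l)_x]=[\sigma(e_{11}^l)]$. For $t\in[t_k,t_{k+1})$ with $k+2\le M$ we have $t+2s\ge t_{k+2}$, and
\begin{align*}
(\sigma(h_l)-t-2s)_+&\precsim(q_{l,k+2})_x\precsim(\kappa_x(h_l)-t_{k+1})_+\precsim(\kappa_x(h_l)-t)_+,\\
(\kappa_x(h_l)-t-2s)_+&\precsim(\kappa_x(h_l)-t_{k+2})_+\precsim(q_{l,k+1})_x\precsim(\sigma(h_l)-t)_+ .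
\end{align*}
For $t\ge t_{M-1}$ the left sides vanish. So $d_W(\sigma(h_l),\kappa_x(h_l))\le2s$. By Lemma~\ref{lem:uniqE} there is $w\in U(B_x)$ such that $\alpha'=\operatorname{Ad}w\circ\alpha''\in F(x)$ satisfies $\alpha'\iota_x=\kappa_x$ on matrix units and $\|\alpha'\iota_x(h_l)-\kappa_x(h_l)\|\le17s$. By Lemma~\ref{lem:R}, $\|\alpha'\iota_x(g_a)-\kappa_x(g_a)\|<\varepsilon/20$, and with \eqref{eq:local} we get $\|\alpha'(a_x)-c_x\|<3\varepsilon/20$.
\end{proof}

\begin{lemma}\label{lem:LC}
The family $\{T(x)\}$ is equi-$LC^0$.
\end{lemma}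

\begin{proof}
Let $y=\Phi_{x_0}(\alpha)$, and let $V$ be a neighborhood of $y$. Choose $n,\varepsilon$, the data above, and $N\subset Y$ with $V(N,n,\varepsilon)\subset V$. Let $G=G_0\cup\{g_a\}$ and $\delta=\min(\varepsilon/10,\delta_{\mathrm{iso}}(E,G,\varepsilon/20))$; this number does not depend on $x$. For $g\in G$ lift $\iota(g)$ to $\hat g\in A$ and choose an index $i(g)$ with $\|a_{i(g)}-\hat g\|<\delta/8$. Let $W$ be the set of points of $\mathcal Y$ with $X$-coordinate in $N$ whose coordinates of the first kind with index $i(g)$, $g\in G$, are within $\delta/4$ of those of $y$. If $\Phi_x(\alpha')\in W$, then $x\in N$ and, in $\mathcal O_2$,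
\[
\|\alpha'\iota_x(g)-\alpha\iota_0(g)\|<\delta/8+\delta/4+\delta/8=\delta/2\qquad(g\in G).
\]
Let $\Phi_x(\alpha'),\Phi_x(\alpha'')\in W$. Then $\|\alpha'\iota_x(g)-\alpha''\iota_x(g)\|<\delta$ on $G$, and Lemma~\ref{lem:homiso} gives a path $(\gamma_s)$ in $F(x)$ from $\alpha'$ to $\alpha''$ with $\|\gamma_s\iota_x(g_a)-\alpha'\iota_x(g_a)\|<\varepsilon/20$. In the chain
\[
\gamma_s(a_x),\quad\gamma_s\iota_x(g_a),\quad\alpha'\iota_x(g_a),\quad\alpha\iota_0(g_a),\quad c_{x_0},\quad c_x
\]
consecutive terms differ by less than $\varepsilon/20$. So $\gamma_s$ satisfies \eqref{eq:star}, and $\Phi_x(\gamma_s)$ is a path in $T(x)\cap V$.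
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
By Theorem~\ref{thm:Mi} and Lemmas~\ref{lem:closed}, \ref{lem:lsc} and \ref{lem:LC} there are $\alpha_x\in F(x)$ such that $x\mapsto\Phi_x(\alpha_x)$ is continuous. For $a\in A$ the function $x\mapsto\alpha_x(a_x)$ is within $\|a-a_i\|$ of the continuous function $x\mapsto\alpha_x(a_{i,x})$, so it is continuous, and it lies in $B$ by \eqref{eq:sections}. This defines a $C(X)$-linear $*$-homomorphism $\alpha:A\to B$ with $\alpha(a)_x=\alpha_x(a_x)$. The coordinates of the second kind show in the same way that $(\alpha_x^{-1})$ defines a map $B\to A$, which is inverse to $\alpha$. For $a\in(A\otimes\mathcal K)_+$ the classes $\operatorname{Cu}(\alpha)[a]$ and $\phi[a]$ have the same image $\phi_x[a_x]$ in $\operatorname{Cu}(B_x)$ for every $x$. By Proposition~\ref{prop:comp} applied to $B$ they are equal.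
\end{proof}

\section{Uniqueness of the lift}\label{sec:uniq}

The proof has the shape of that of Proposition~\ref{prop:comp}. Local unitaries $u_j$ conjugate $\alpha$ close to $\beta$ over $K_j$, but they need not be close to each other on the overlaps. At a point of $Z$, two of them differ by a unitary that almost commutes with the image of $\alpha$. Lemma~\ref{lem:homE} joins it to $1$ through such unitaries, and we run this path as we move away from $Z$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
As before we may assume that all fibers are nonzero. Being $C(X)$-linear, $\alpha$ and $\beta$ induce isomorphisms $A(Y)\to B(Y)$, again denoted $\alpha,\beta$, and $\alpha_x,\beta_x:A_x\to B_x$. From $\operatorname{Cu}(\alpha_x)(s|_x)=\operatorname{Cu}(\alpha)(s)|_x$ and surjectivity of restriction we get $\operatorname{Cu}(\alpha_x)=\operatorname{Cu}(\beta_x)$. Let $\mathcal A\subset A$ be a finite set of contractions and $0<\varepsilon<1$. Since $A$ is separable, it suffices to find $u\in U(B)$ with $\|u\alpha(a)u^*-\beta(a)\|<\varepsilon$ for $a\in\mathcal A$.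

\emph{Local unitaries.} By Lemma~\ref{lem:lift}, upper semicontinuity and compactness there are a finite open cover $(W_i)$ of $X$, unital $\iota_i:E_i\to A(\overline{W_i})$ from interval algebras and $g_{i,a}\in E_i$ with $\|\iota_i(g_{i,a})-a|_{\overline{W_i}}\|<\varepsilon/32$ for $a\in\mathcal A$. Let $G_i=G_0(E_i)\cup\{g_{i,a}\}$ and $\delta=\min_i\min(\varepsilon/32,\delta_{\mathrm u}(E_i,G_i,\varepsilon/32))$. For $x\in X$, Corollary~\ref{cor:uniq} gives a unitary in $B_x$, which by Lemma~\ref{lem:U} is a product of exponentials and so lifts to $u^x\in U(B)$, such that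
\begin{equation}\label{eq:locu}
\|(u^x\alpha\iota_i(g)u^{x*}-\beta\iota_i(g))_y\|<\delta/2\qquad(g\in G_i)
\end{equation}
for $y=x$ and all $i$ with $x\in\overline{W_i}$. Choose an open neighborhood $O_x$ of $x$, disjoint from all $\overline{W_i}\not\ni x$, such that \eqref{eq:locu} holds for $y\in O_x\cap\overline{W_i}$ and these $i$. Lemma~\ref{lem:cover} applied to $(O_x)$ gives closed $K_j\subset O_{x_j}$ and $Z$; put $u_j=u^{x_j}$. If $y\in K_j\cap W_i$, then $x_j\in\overline{W_i}$, so \eqref{eq:locu} holds for $u_j$ at $y$, and
\begin{equation}\label{eq:locu2}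
\|(u_j\alpha(a)u_j^*-\beta(a))_y\|<\delta/2+2\varepsilon/32<\varepsilon/8\qquad(y\in K_j,\ a\in\mathcal A).
\end{equation}

\emph{Paths at points of $Z$.} For $z\in Z$ fix $j(z)$ with $z\in K_{j(z)}$ and $i$ with $z\in W_i$. Let $z\in K_j$. By \eqref{eq:locu} for $u_j$ and $u_{j(z)}$, the unitary $(u_j^*u_{j(z)})_z$ commutes up to $\delta$ with $\alpha_z(\iota_i(g)_z)$, $g\in G_i$. Lemma~\ref{lem:homE} gives a path $(w_t)_{t\in[0,1]}$ in $U(B_z)$ from $1$ to it that commutes up to $\varepsilon/32$ with these elements, hence up to $3\varepsilon/32$ with $\alpha_z(a_z)$, $a\in\mathcal A$. This path lifts to $B$. For a fine partition $0=s_0<\dots<s_m=1$ we have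
\[
w_t=(w_{s_mt}w_{s_{m-1}t}^*)\cdots(w_{s_1t}w_{s_0t}^*)
\]
with every factor within $1$ of the identity; so the $k$-th factor is $e^{ix_k(t)}$ with $x_k=x_k^*\in C_0((0,1],B_z)$. Lifting $x_k$ to self-adjoint elements of $C_0((0,1],B)$, we get a unitary $y^{z,j}\in C([0,1],B)$ with $y_0^{z,j}=1$ and $(y_t^{z,j})_z=w_t$. In particular $(u_jy_1^{z,j})_z=(u_{j(z)})_z$. For $\Xi\in C([0,1],B)$ the function $(t,y)\mapsto\|(\Xi_t)_y\|$ is upper semicontinuous, since $\|(\Xi_t)_y\|\le\|\Xi_t-\Xi_{t_0}\|+\|(\Xi_{t_0})_y\|$; by compactness of $[0,1]$, a strict bound on $[0,1]\times\{z\}$ persists on $[0,1]\times O$ for a neighborhood $O$ of $z$. With $\sigma=\varepsilon/64$ we thus find an open neighborhood $O_z'$ of $z$, disjoint from all $K_j\not\ni z$, such that for $y\in O_z'$ and all $j$ with $z\in K_j$,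
\begin{equation}\label{eq:paths}
\|[y_t^{z,j},\alpha(a)]_y\|<\varepsilon/8\quad(t\in[0,1],\ a\in\mathcal A),\qquad\|(u_jy_1^{z,j}-u_{j(z)})_y\|<\sigma .
\end{equation}

\emph{Correction and gluing.} Partition $Z$ into clopen sets $Z_l\subset O'_{z_l}$. Choose pairwise disjoint open $Q_l$ with $Z_l\subset Q_l\subset O'_{z_l}$, and $\theta_l\in C(X,[0,1])$ equal to $1$ on $Z_l$ with support in $Q_l$. Since $C(X)$ is central, $f\otimes b\mapsto(f\circ\theta_l)b$ defines a unital homomorphism $\Theta_l:C([0,1],B)=C([0,1])\otimes B\to B$. It satisfies $\Theta_l(\Xi)_y=(\Xi_{\theta_l(y)})_y$, as both sides are linear and continuous in $\Xi$ and agree on elementary tensors. Put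
\[
u_j'=\Big(u_j\prod_{l:\,z_l\in K_j}\Theta_l(y^{z_l,j})\Big)\Big|_{K_j}\in U(B(K_j)).
\]
The $l$-th factor has fiber $1$ off $Q_l$, so at each $y\in K_j$ at most one factor is nontrivial, and by \eqref{eq:paths} it commutes with $\alpha(a)_y$ up to $\varepsilon/8$. With \eqref{eq:locu2}, $\|u_j'\alpha(a)u_j'^*-\beta(a)\|\le\varepsilon/4$ over $K_j$. Let $y\in K_j\cap K_{j'}$ with $j\ne j'$, say $y\in Z_l$. Then $z_l\in K_j\cap K_{j'}$ and $\theta_l(y)=1$, so $(u_j')_y$ and $(u'_{j'})_y$ are within $\sigma$ of $(u_{j(z_l)})_y$. By Lemma~\ref{lem:glue} there is $V\in B$ with $\|V_y-(u_j')_y\|<2\sigma$ for $y\in K_j$. By Lemma~\ref{lem:SP}(b), $V^*V$ and $VV^*$ dominate $(1-2\sigma)^21$ in every fiber, so $V$ is invertible, and its unitary part $u\in B$ satisfies $\|u_y-(u_j')_y\|\le4\sigma$ for $y\in K_j$. Therefore $\|u\alpha(a)u^*-\beta(a)\|\le\varepsilon/4+8\sigma<\varepsilon$ for $a\in\mathcal A$.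
\end{proof}

\begin{thebibliography}{99}

\bibitem{ABP} Antoine, Bosa and Perera, Indiana Univ. Math. J. 62 (2013).

\bibitem{Blanchard} Blanchard, J. reine angew. Math. 489 (1997).

\bibitem{Brown} Brown, 1977.

\bibitem{BC} Brown and Ciuperca, 2009.

\bibitem{CE} Ciuperca and Elliott, IMRN 2008.

\bibitem{CRS} Ciuperca, Robert and Santiago, 2010.

\bibitem{Thesis} \emph{Continuous Fields of C*-algebras, their Cuntz Semigroup and the geometry of Dimension Functions}, \texttt{http://personal.unizar.es/jbosa/pub/thesis.pdf}.

\bibitem{CEI} Coward, Elliott and Ivanescu, 2008.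

\bibitem{Michael} Michael, Ann. of Math. 64 (1956).

\bibitem{Pedersen} Pedersen, 1987.

\bibitem{Rieffel83} Rieffel, 1983.

\bibitem{Rieffel87} Rieffel, 1987.

\bibitem{Robert} Robert, 2012.

\bibitem{RS} Robert and Santiago, J. Funct. Anal. 258 (2010).

\bibitem{Rordam88} R{\o}rdam, 1988.

\bibitem{Rordam92} R{\o}rdam, 1992.

\bibitem{RordamBook} R{\o}rdam, \emph{Classification of Nuclear C*-algebras}, 2002.

\bibitem{RW} R{\o}rdam and Winter, 2010.

\end{thebibliography}
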